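# Pointwise dissipation and input-to-state stability of time-delay systems

## 1. A dissipative delay system with unbounded solutions under small inputs

**Theorem 1.** Let $\Delta>0$ and $r=\Delta/2$, and write $s^+=\max\{s,0\}$. Let $a:\mathbb R\to\mathbb R$ be odd, locally Lipschitz, strictly increasing and unbounded. Let $K:[0,\infty)\to[1,\infty)$ be nondecreasing and locally Lipschitz, with
$$a(4m)\le K(m)^{1/4}\qquad (m\ge 0). \tag{1}$$
Let $\Sigma(a,K)$ be the time-delay system with maximal delay $\Delta$, state $(x,z)\in\mathbb R^2$ and input $u=(u_1,u_2)\in\mathbb R^2$ given by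
$$\dot x(t)=-a(x(t))-q(t)+q(t-r)+u_1(t),\qquad \dot z(t)=-a(z(t))+u_2(t), \tag{2}$$
$$q(t)=M(t)\,K(M(t))\,\min\{1,x(t)^+\}\,\min\{1,z(t)^+\},\qquad M(t)=\max_{[t-r,t]}|x|.$$
Then $\Sigma(a,K)$ belongs to the class of systems described in Section 2, and the following hold.

(i) $\Sigma(a,K)$ admits a Lyapunov–Krasovskii functional $V$ such that, with $\alpha(s)=a(s/2)$ and $\gamma(s)=\sqrt2\,s$,
$$D^+V(\varphi,v)\le-\alpha(|\varphi(0)|)+\gamma(|v|)\qquad\text{for all }\varphi\in C([-\Delta,0];\mathbb R^2),\ v\in\mathbb R^2. \tag{3}$$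

(ii) For every $\varepsilon\in(0,1]$ there are an initial state and an input with $|u(t)|\le\varepsilon$ for all $t$ such that $x$ is unbounded.

Hence $\Sigma(a,K)$ is not input-to-state stable (ISS), and the following conjecture is false: for every time-delay system of the class, the system is ISS if and only if there are a Lyapunov–Krasovskii functional $V$, $\alpha\in\mathcal K_\infty$ and $\gamma\in\mathcal K$ satisfying (3) for all $\varphi$ and $v$.

Two further theorems say where the failure begins.

**Theorem 2.** Suppose that a system of the class satisfies $|f(\varphi,v)|\le C(1+\|\varphi\|)+\tilde\sigma(|v|)$ for some $C\ge0$ and some nondecreasing $\tilde\sigma\ge0$. If there is a Lyapunov–Krasovskii functional satisfying (3), with any $\underline\alpha,\bar\alpha,\alpha\in\mathcal K_\infty$ and $\gamma\in\mathcal K$, then the system is ISS. Hence the equivalence of the conjecture holds for all such systems.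

**Theorem 3.** (a) Let $\omega:[0,\infty)\to[0,\infty)$ satisfy $\omega(R)/R\to\infty$ as $R\to\infty$. For every $\Delta>0$ there is a non-ISS system in the class, with $n=m=2$, admitting a Lyapunov–Krasovskii functional with (3), such that $|f(\varphi,v)|\le\omega(\|\varphi\|)+C(1+\|\varphi\|)+2|v|$ for some $C$.

(b) For every $\hat\alpha\in\mathcal K_\infty$ and $\Delta>0$ there is a non-ISS system in the class admitting a Lyapunov–Krasovskii functional with (3) where $\alpha(s)\ge\hat\alpha(s)$ for all $s\ge1$.

A concrete pair for Theorem 1 is $a(s)=s$, $K(m)=(1+4m)^4$. Condition (1) then reads $4m\le1+4m$, and (3) reads $D^+V\le-\tfrac12|\varphi(0)|+\sqrt2\,|v|$. This single system settles the conjecture. Note the order of quantifiers in (ii): the amplitude $\varepsilon$ comes first, and the initial state, which will be large, depends on it.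

## 2. Histories, ISS, and two dissipation inequalities

A time-delay system is an equation
$$\dot x(t)=f(x_t,u(t)),\qquad x_t:[-\Delta,0]\ni s\mapsto x(t+s)\in\mathbb R^n. \tag{4}$$
The state at time $t$ is the whole piece of trajectory $x_t$, not the point $x(t)$. For instance, if $x(t)=t$ then $x_t$ is the function $s\mapsto t+s$.

We write $|\cdot|$ for the Euclidean norm and $\|\varphi\|=\max_{[-\Delta,0]}|\varphi|$. The class under study consists of all systems (4) for which $f:C([-\Delta,0];\mathbb R^n)\times\mathbb R^m\to\mathbb R^n$ is Lipschitz on bounded sets and $f(0,0)=0$. Inputs $u:\mathbb R_{\ge0}\to\mathbb R^m$ are measurable and locally essentially bounded, and initial states $x_0$ are continuous. We use the textbook facts that the solution exists locally, is unique, and can be continued as long as it stays bounded: $f$ is bounded on bounded sets, so a bounded solution on $[0,T)$ is Lipschitz there, has a limit at $T$, and can be restarted.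

**Definition (comparison functions).** $\mathcal K$ is the set of continuous strictly increasing $\kappa:[0,\infty)\to[0,\infty)$ with $\kappa(0)=0$, and $\mathcal K_\infty$ is the set of unbounded ones. A function $\beta:[0,\infty)^2\to[0,\infty)$ is in $\mathcal{KL}$ if it is continuous, $\beta(\cdot,t)\in\mathcal K$ for each $t$, and $\beta(R,\cdot)$ is nonincreasing with limit $0$ for each $R$. For example, $Re^{-t}$ is in $\mathcal{KL}$.

**Definition (ISS).** The system is input-to-state stable if there are $\beta\in\mathcal{KL}$ and $\mu\in\mathcal K$ such that, for all $x_0$, all admissible $u$ and all $t\ge0$ in the domain of the solution,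
$$|x(t,x_0,u)|\le\max\{\beta(\|x_0\|,t),\ \mu(\|u\|_{[0,t]})\}, \tag{5}$$
where $\|u\|_{[0,t]}$ is the essential supremum of $|u|$ on $[0,t]$.

In particular ISS forces every solution with bounded input to be bounded, and this is the property that Theorem 1(ii) destroys.

**Definition (LKF).** A Lyapunov–Krasovskii functional is a map $V:C([-\Delta,0];\mathbb R^n)\to\mathbb R_{\ge0}$ that is Lipschitz on bounded sets for $\|\cdot\|$ and satisfies, for some $\underline\alpha,\bar\alpha\in\mathcal K_\infty$,
$$\underline\alpha(|\varphi(0)|)\le V(\varphi)\le\bar\alpha(\|\varphi\|)\qquad\text{for all }\varphi. \tag{6}$$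

A typical example is $V(\varphi)=|\varphi(0)|+\int_{-\Delta}^0|\varphi(s)|\,ds$, for which $|\varphi(0)|\le V(\varphi)\le(1+\Delta)\|\varphi\|$. The two sides of (6) see different things: the lower bound sees only the present value, the upper bound sees the whole history.

**Definition (Dini derivative).** For $\varphi\in C([-\Delta,0];\mathbb R^n)$ and $v\in\mathbb R^m$,
$$D^+V(\varphi,v)=\limsup_{h\to0^+}\frac{V(x_h)-V(\varphi)}h,$$
where $x$ is the solution with initial state $\varphi$ and constant input $u\equiv v$.

We can now compare two inequalities. The first is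
$$D^+V(\varphi,v)\le-\alpha(V(\varphi))+\gamma(|v|)\qquad\text{for all }\varphi,v, \tag{7}$$
where dissipation is measured by the whole functional. A theorem of Karafyllis et al. (2008) says that a system of the class is ISS if and only if there are an LKF $V$, $\alpha\in\mathcal K_\infty$ and $\gamma\in\mathcal K$ with (7). The second is (3), where dissipation is measured only by the present value. The conjecture (Chaillet et al., 2017), taken here from the poster "Getting LKF-wise dissipation to ensure ISS for Time-Delay Systems", https://lokoepiphane.github.io/poster.pdf, is that (3) characterizes ISS as well.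

One direction is immediate. If the system is ISS, take $V$ with (7). Since $V(\varphi)\ge\underline\alpha(|\varphi(0)|)$, we get $D^+V\le-\alpha(\underline\alpha(|\varphi(0)|))+\gamma(|v|)$, which is (3) with $\alpha\circ\underline\alpha\in\mathcal K_\infty$. So everything concerns the implication from (3) to ISS.

## 3. Two cases where pointwise dissipation suffices

**No memory in $V$.** Suppose that $V(\varphi)=W(\varphi(0))$ for some $W$. Applying (6) to constant functions gives $W(\xi)\le\bar\alpha(|\xi|)$, so $V(\varphi)\le\bar\alpha(|\varphi(0)|)$. Hence $\alpha(|\varphi(0)|)\ge\alpha(\bar\alpha^{-1}(V(\varphi)))$, and (3) becomes (7). The difficulty is therefore entirely in the memory terms of $V$.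

**A linear scalar equation.** Consider $\dot x(t)=-2x(t)+x(t-\Delta)+u(t)$ with $V(\varphi)=|\varphi(0)|+\int_{-\Delta}^0|\varphi|$. The right derivative of the integral is $|\varphi(0)|-|\varphi(-\Delta)|$, and that of $|x|$ is at most $-2|\varphi(0)|+|\varphi(-\Delta)|+|v|$. So
$$D^+V(\varphi,v)\le-|\varphi(0)|+|v|,$$
which is (3). But (7) fails for this $V$. Take $v=0$ and $\varphi\not\equiv0$ with $\varphi(0)=0$: then $D^+V=|\varphi(-\Delta)|-|\varphi(-\Delta)|=0$ although $V(\varphi)>0$. Content in transit through the delay costs nothing.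

Here a weight repairs the functional. Choose $\mu>0$ with $e^{\mu\Delta}=\tfrac32$ and put $W(\varphi)=|\varphi(0)|+\int_{-\Delta}^0e^{\mu(s+\Delta)}|\varphi(s)|\,ds$. The derivative of the weighted integral is $\tfrac32|\varphi(0)|-|\varphi(-\Delta)|-\mu\int_{-\Delta}^0e^{\mu(s+\Delta)}|\varphi(s)|\,ds$, so
$$D^+W\le-\tfrac12|\varphi(0)|-\mu\int_{-\Delta}^0e^{\mu(s+\Delta)}|\varphi(s)|\,ds+|v|\le-\min\{\tfrac12,\mu\}\,W(\varphi)+|v|.$$
This is (7), and the system is ISS. The repair spent half of the dissipation $-|\varphi(0)|$ to pay for the extra $\tfrac12|\varphi(0)|$ at the entrance of the delay. We shall see that this cannot be afforded when the flow into the delay is not controlled by the dissipation.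

## 4. The integrated inequality, and what it fails to control

This section integrates (3) along solutions with arbitrary inputs. It is used in both directions of the story.

**Lemma 4.** Let $V$ be an LKF satisfying (3). For each solution $x$ with admissible input $u$ and all $t\ge0$ in its domain,
$$V(x_t)\le V(x_0)+\int_0^t\big[-\alpha(|x(s)|)+\gamma(|u(s)|)\big]\,ds. \tag{8}$$
Consequently all solutions exist on $[0,\infty)$.

**Step 1: a monotonicity fact.** We need that a continuous $w$ on an interval with $D^+w\le0$ everywhere is nonincreasing, where $D^+w(t)=\limsup_{h\to0^+}(w(t+h)-w(t))/h$. For $\delta>0$ let $w_\delta(t)=w(t)-\delta t$, so $D^+w_\delta\le-\delta<0$. Suppose $w_\delta(t_2)>w_\delta(t_1)$ for some $t_1<t_2$, and let $c=\sup\{t\in[t_1,t_2]:w_\delta(t)\le w_\delta(t_1)\}$. By continuity $w_\delta(c)\le w_\delta(t_1)$ and $c<t_2$, while $w_\delta>w_\delta(t_1)\ge w_\delta(c)$ on $(c,t_2]$. So $D^+w_\delta(c)\ge0$, a contradiction. Let $\delta\to0$.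

**Step 2: piecewise constant inputs.** Inequality (3) speaks only of constant inputs, so we begin with $u$ piecewise constant and right-continuous. Put $w(t)=V(x_t)$, which is continuous, and $g(t)=-\alpha(|x(t)|)+\gamma(|u(t)|)$. On a short interval to the right of $t$ the input is the constant $u(t)$, and by uniqueness $x$ coincides there with the solution started from $x_t$ with this constant input. So $D^+w(t)=D^+V(x_t,u(t))\le g(t)$ for every $t$. Since $g$ is right-continuous and piecewise continuous, $\int_0^{\cdot}g$ has right derivative $g(t)$ at $t$. So $w-\int_0^\cdot g$ is continuous with upper right Dini derivative $\le0$, and Step 1 gives (8).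

**Step 3: general inputs.** We approximate. Fix $t$ in the domain and $R$ with $\|x_s\|\le R-1$ on $[0,t]$ and $\|u\|_{[0,t]}\le R$. Let $u_k$ be the step function whose value on each of the $2^k$ equal subintervals of $[0,t)$ is the mean of $u$ there. Then $|u_k|\le\|u\|_{[0,t]}$, $u_k\to u$ a.e. by Lebesgue's differentiation theorem, and $u_k\to u$ in $L^1(0,t)$ by dominated convergence. Let $x^k$ be the solution from $x_0$ with input $u_k$, and $\ell$ a Lipschitz constant of $f$ on $\{\|\varphi\|\le R,\ |v|\le R\}$, in the sense $|f(\varphi,v)-f(\psi,w)|\le\ell(\|\varphi-\psi\|+|v-w|)$. As long as $\|x^k_\tau\|\le R$ for $\tau\le s$,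
$$\max_{[0,s]}|x^k-x|\le\ell\int_0^s\Big(\max_{[0,\tau]}|x^k-x|+|u_k(\tau)-u(\tau)|\Big)d\tau,$$
and Gronwall's lemma gives $|x^k-x|\le\delta_k:=\ell e^{\ell t}\|u_k-u\|_{L^1(0,t)}$ on $[0,s]$. For large $k$ we have $\delta_k<1$. Then $\|x^k_s\|\le R-1+\delta_k<R$ as long as the estimate applies, so $x^k$ cannot reach norm $R$ or cease to exist before $t$. Hence $x^k$ exists on $[0,t]$ and $x^k\to x$ uniformly. Inequality (8) holds for $(x^k,u_k)$ by Step 2. Pass to the limit: $V$ is continuous, $\alpha(|x^k|)\to\alpha(|x|)$ uniformly, and $\int_0^t\gamma(|u_k|)\to\int_0^t\gamma(|u|)$ by dominated convergence.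

**Step 4: no finite escape.** By (8), $\underline\alpha(|x(t)|)\le V(x_0)+t\,\gamma(\|u\|_{[0,t]})$, so $x$ is bounded on bounded intervals and can be continued forever. $\square$

Now try to deduce ISS from (8). For $u\equiv0$ things go well: $V(x_t)\le V(x_0)$ gives $|x(t)|\le\underline\alpha^{-1}(V(x_0))$, and $\int_0^\infty\alpha(|x|)\le V(x_0)$. Since $x$ is bounded, so is $\dot x$. Hence $\alpha(|x(\cdot)|)$ is uniformly continuous and integrable, and $x(t)\to0$ by Barbalat's lemma.

With an input of size $U$, the bound in (8) allows $V$ to gain up to $\Delta\gamma(U)$ in each delay period. To keep $V$ bounded we would want to lose at least that much when $x$ is large, that is, we want a lower bound on $\int\alpha(|x|)$ over a period in which $|x|$ reaches a large value $R$. If $\|x_t\|\le R$ throughout the period, the speed is at most $S(R)=\sup\{|f(\varphi,v)|:\|\varphi\|\le R,\ |v|\le U\}$. So $|x|$ stays above $R/2$ only for a time guaranteed to be about $R/(2S(R))$, and the guaranteed loss is about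
$$\frac{R}{2S(R)}\,\alpha(R/2).$$
Here the argument stops. The hypothesis says only that $f$ is Lipschitz on bounded sets. If $S(R)/R$ grows faster than $\alpha(R/2)$, the guaranteed loss tends to $0$ while the possible gain $\Delta\gamma(U)$ is fixed. A tall, very thin spike of $|x|$ is nearly free.

Both halves of the lecture come from this observation. If $S(R)/R$ is bounded, thin spikes are impossible, and Theorem 2 will make the argument work. Otherwise one should build a system in which all the content of $V$ hides in the delay and passes through the present value only as a thin spike. That is $\Sigma(a,K)$.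

## 5. Tank, valve and delay line: the functional for $\Sigma(a,K)$

Read (2) as plumbing. The variable $x$ is the level in a tank. It leaks at rate $a(x)$, receives $u_1$, and is drained at rate $q(t)$ into a pipe of transit time $r$, whose outflow $q(t-r)$ returns to the tank. The pipe contains $\int_{t-r}^tq$. The variable $z$ is the opening of a valve, steered by $u_2$: no drainage happens unless $z>0$. The factor $\min\{1,x^+\}$ prevents draining an empty tank, and $MK(M)$ is the large superlinear rate that makes draining fast. As long as $x\ge0$, the total content $x(t)+\int_{t-r}^tq$ has derivative $-a(x(t))+u_1(t)$: only what is in the tank leaks.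

**Step 1: $\Sigma(a,K)$ is in the class.** For $\varphi=(\varphi_1,\varphi_2)\in C([-\Delta,0];\mathbb R^2)$ and $s\in[-r,0]$ put
$$q_s(\varphi)=m_sK(m_s)\min\{1,\varphi_1(s)^+\}\min\{1,\varphi_2(s)^+\},\qquad m_s=\max_{\theta\in[s-r,s]}|\varphi_1(\theta)|.$$
The window $[s-r,s]$ lies in $[-\Delta,0]$ because $r=\Delta/2$. Then (2) is the system with
$$f(\varphi,v)=\big(-a(\varphi_1(0))-q_0(\varphi)+q_{-r}(\varphi)+v_1,\ -a(\varphi_2(0))+v_2\big).$$
The map $\varphi\mapsto m_s$ is $1$-Lipschitz, $m\mapsto mK(m)$ is locally Lipschitz, and the other two factors of $q_s$ are bounded by $1$ and $1$-Lipschitz in $\varphi$. A product of bounded Lipschitz functions is Lipschitz, so $q_s$ is Lipschitz on bounded sets, uniformly in $s$. Hence so is $f$. Clearly $f(0,0)=0$.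

**Step 2: the functional.** We take the total content plus the valve opening:
$$V(\varphi)=|\varphi_1(0)|+|\varphi_2(0)|+\int_{-r}^0q_s(\varphi)\,ds. \tag{9}$$
The integrand is continuous in $s$, and $V$ is Lipschitz on bounded sets by Step 1. Since $0\le q_s(\varphi)\le\|\varphi\|K(\|\varphi\|)$,
$$|\varphi(0)|\le V(\varphi)\le2\|\varphi\|+r\|\varphi\|K(\|\varphi\|).$$
The function $R\mapsto2R+rRK(R)$ is in $\mathcal K_\infty$, so $V$ is an LKF.

**Step 3: the derivative of $V$.** This proves Theorem 1(i). Let $(x,z)$ be the solution from $\varphi$ with constant input $v$. Then $f$ along the solution is continuous in $t$, so $x$ and $z$ have right derivatives at $0$ given by $f(\varphi,v)$. The integral term at time $h$ is $\int_{h-r}^hq(\tau)\,d\tau$ with $q$ continuous, so its right derivative at $0$ is $q_0-q_{-r}$. Both $q_0$ and $q_{-r}$ are $\ge0$, and $q_0=0$ if $\varphi_1(0)\le0$. The right derivative of $|x|$ plus that of the integral is as follows.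

- If $\varphi_1(0)>0$, it is $-a(\varphi_1(0))-q_0+q_{-r}+v_1+q_0-q_{-r}\le-a(|\varphi_1(0)|)+|v_1|$.
- If $\varphi_1(0)=0$, it is $|q_{-r}+v_1|-q_{-r}\le|v_1|$.
- If $\varphi_1(0)<0$, it is $-a(|\varphi_1(0)|)-q_{-r}-v_1-q_{-r}\le-a(|\varphi_1(0)|)+|v_1|$.

In the last case we used that $a$ is odd. In the same way the right derivative of $|z|$ is at most $-a(|\varphi_2(0)|)+|v_2|$. Since $\max_i|\varphi_i(0)|\ge|\varphi(0)|/\sqrt2\ge|\varphi(0)|/2$ and $a$ is increasing and nonnegative on $[0,\infty)$,
$$D^+V(\varphi,v)\le-a(|\varphi_1(0)|)-a(|\varphi_2(0)|)+|v_1|+|v_2|\le-a(|\varphi(0)|/2)+\sqrt2\,|v|.$$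
This is (3), and $\alpha(s)=a(s/2)$ is in $\mathcal K_\infty$. Part (i) is proved. $\square$

**Remark: the weight of Section 3 is of no use here.** Replace the integral in (9) by $\int_{-r}^0e^{\mu(s+r)}q_s\,ds$ with $\mu>0$, and call the result $V_\mu$. For $\varphi_1(0)>0$, $\varphi_2(0)>0$ and $v=0$, the derivative becomes
$$-a(\varphi_1(0))-a(\varphi_2(0))+(e^{\mu r}-1)q_0-\mu\int_{-r}^0e^{\mu(s+r)}q_s\,ds.$$
Take $\varphi_1\equiv H$ and let $\varphi_2$ satisfy $0\le\varphi_2\le1$, $\varphi_2(0)=1$, with support in a tiny interval $[-\delta,0]$. Then $q_0=HK(H)$ and the integral tends to $0$ as $\delta\to0$, while $a(H)\le a(4H)\le K(H)^{1/4}$. For large $H$ and small $\delta$ the derivative is positive, so even (3) is lost. The inflow $q_0$ into the pipe is not controlled by the leak.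

## 6. The valve cycle: proof of Theorem 1(ii)

Here is the strategy. Start a cycle with level $H$ in the tank and an empty pipe. Open the valve for a very short time $2d$: the whole tank empties into the pipe. While the content travels, the tank is nearly empty, so it leaks almost nothing and collects a fixed amount $\kappa$ from $u_1$. After time $r$ the content returns within time $2d$. The leak during the two transfers is at most $4d\,a(4H)$. If this is below $\kappa/2$, the cycle has a net gain.

How small can $d$ be? With $|u_2|$ small the valve moves at speed at most about $\sigma$, a fixed small number. Opening for time $d$ and closing for time $d$ gives a tent of area $\sigma d^2/2$ over each half. To drain level $H$ at rate about $HKz$ with room to spare we ask $HK\cdot\sigma d^2/2=2H$, that is, $d=2\sigma^{-1/2}K^{-1/2}$. Then $d\,a(4H)\le2\sigma^{-1/2}K(H)^{-1/4}\to0$ by (1). This is the reason for (1).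

**Step 1: constants.** Fix $\varepsilon\in(0,1]$ and put
$$p=\frac\varepsilon2,\qquad\sigma=\frac\varepsilon4,\qquad c=2\sigma^{-1/2},\qquad d(H)=c\,K(H)^{-1/2}.$$
Let $y$ solve $\dot y=-a(y)+p$, $y(0)=0$. It stays below the equilibrium $a^{-1}(p)$ by uniqueness, so it is strictly increasing. Put $\kappa=y(r/2)>0$. By (1) and the unboundedness of $a$, $K(m)\to\infty$, so $d(H)\to0$ and $d(H)a(4H)\le cK(H)^{-1/4}\to0$. Hence there is $H_0\ge4+r$ such that, for all $H\ge H_0$,
$$d(H)\le\min\{1,\tfrac r4\},\qquad a(\sigma d(H))\le\tfrac\varepsilon4,\qquad2e^{-H}+p\,d(H)+4\,d(H)\,a(4H)\le\tfrac\kappa2. \tag{10}$$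

**Step 2: the input.** We prescribe the valve and read off $u_2$. Take $u_1\equiv p$ and the initial state $x\equiv H_0$, $z\equiv0$ on $[-\Delta,0]$. Put $T_0=0$ and recursively
$$H_n=x(T_n),\qquad d_n=d(H_n),\qquad T_{n+1}=T_n+r+2d_n.$$
On $[T_n,T_{n+1}]$ let
$$z(t)=\sigma\min\{t-T_n,\ T_n+2d_n-t\}^+,\qquad u_2=\dot z+a(z).$$
So $z$ is a tent on $[T_n,T_n+2d_n]$ and vanishes on the rest. The input on $[T_n,T_{n+1})$ depends only on the solution up to $T_n$, solutions are global by part (i) and Lemma 4, and $T_{n+1}\ge T_n+r$. So the recursion defines $u$ on $[0,\infty)$, provided that (10) applies to each $H_n$. We shall prove $H_n\ge H_0$ for all $n$ by induction. Granting it, $0\le z\le\sigma d_n\le1$ and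
$$|u_2|\le\sigma+a(\sigma d_n)\le\tfrac\varepsilon2,\qquad|u|\le\tfrac{\varepsilon}{\sqrt2}<\varepsilon .$$

**Step 3: the tank level stays nonnegative.** If $x(t)<0$ then $q(t)=0$ and $\dot x(t)=-a(x(t))+q(t-r)+p>0$. If $x(t_2)<0$ for some $t_2$, let $t_1<t_2$ be the last time before $t_2$ with $x(t_1)=0$. Then $x<0$ and $\dot x>0$ on $(t_1,t_2]$, which is impossible. So $x\ge0$.

**Step 4: when the flows vanish.** Assume $H_k\ge H_0$ for $k\le n$, and write $H,d,K$ for $H_n,d_n,K(H_n)$. The flow $q(t)$ is positive only if $z(t)>0$, that is, $t\in(T_k,T_k+2d_k)$ for some $k$. We have $2d_k\le r/2$, and $T_{k+1}-r=T_k+2d_k$, so the valve is closed throughout $[T_{k+1}-r,T_{k+1}]$. For $k+1=0$ this also holds, since $z=0$ on $[-\Delta,0]$. Split the cycle as follows.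

- On $A=[T_n,T_n+2d]$, $t-r$ lies in $[T_n-r,T_n]$, so $q(t-r)=0$.
- On $B=[T_n+2d,T_n+r]$, the valve is closed, and $t-r\in[T_n-r,T_n]$, so $q(t)=q(t-r)=0$.
- On $C=[T_n+r,T_{n+1}]$, the valve is closed, so $q(t)=0$, and $t-r$ runs through $A$.

**Step 5: phase A empties the tank.** Here $\dot x=-a(x)-q+p\le p$, so $x\le H+2pd\le H+1\le4H$. Since $T_n\in[t-r,t]$, we have $M(t)\ge H$, and $z\le1$, so
$$q(t)\ge HK\,z(t)\min\{1,x(t)\}.$$
Over each half of $A$ the integral of $HKz$ is $HK\sigma d^2/2=\sigma c^2H/2=2H$.

First half. If $x\ge1$ on all of $[T_n,T_n+d]$, then $x(T_n+d)\le H-2H+pd<1$, a contradiction. So $x(t_1)<1$ for some $t_1\in[T_n,T_n+d]$. After $t_1$, within $A$, $x\le1+2pd\le2$, hence $\min\{1,x\}\ge x/2$.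

Second half. Now $\dot x\le-\tfrac12HKzx+p$ on $[T_n+d,T_n+2d]$ and $x(T_n+d)\le2$. With the integrating factor,
$$b:=x(T_n+2d)\le2e^{-\frac12\cdot2H}+pd=2e^{-H}+pd. \tag{11}$$

Let $P=\int_Aq\,dt$ be the amount sent into the pipe. Integrating the equation over $A$ gives $P=H-b+2pd-\int_Aa(x)\,dt$. As $0\le x\le4H$ on $A$,
$$H-b-2d\,a(4H)\le P\le H+1. \tag{12}$$

**Step 6: phase B collects $\kappa$.** Here $\dot x=-a(x)+p$ on an interval of length $r-2d\ge r/2$, with $x\ge0$ at its start. Comparison with $y$, which is increasing, gives $x(T_n+r)\ge\kappa$. Also $x(T_n+r)\le b+pr$.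

**Step 7: phase C returns the content.** Here $\dot x=-a(x)+q(t-r)+p$ and $\int_Cq(t-r)\,dt=P$. By (11), $b\le2e^{-4}+\tfrac12<1$, so on $C$
$$x\le b+pr+P+2pd\le H+4+r\le4H .$$
Therefore the leak over $C$ is at most $2d\,a(4H)$, and with (12), (11) and the last part of (10),
$$H_{n+1}\ge\kappa+P-2d\,a(4H)\ge H+\kappa-b-4d\,a(4H)\ge H_n+\tfrac\kappa2 .$$

In particular $H_{n+1}\ge H_0$, and the induction is complete.

**Step 8: conclusion.** We have $x(T_n)\ge H_0+n\kappa/2\to\infty$, with $T_n\le\tfrac32rn$, and $|u|\le\varepsilon$. This is (ii). If the system were ISS, (5) would give $|x(t)|\le\max\{\beta(\|x_0\|,0),\mu(\varepsilon)\}$ for all $t$, where $x_0$ now denotes the initial state, a contradiction. By part (i) the conjecture is false. $\blacksquare$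

**Remark: why $q$ uses the window maximum $M$.** Suppose $q$ used the present level, $q=x^+K(x^+)\min\{1,x^+\}\min\{1,z^+\}$, with $a(s)=s$ and $K(m)=(1+4m)^4$, and run the same cycle. In phase A, $x\le H+1$, so $\dot x\ge-x-K(H+1)zx$. Thus $\log x$ drops by at most
$$2d+K(H+1)\sigma d^2=2d+\frac{4K(H+1)}{K(H)}\le2+12=14,$$
since $K(H+1)/K(H)=\big(1+\tfrac4{1+4H}\big)^4\le(21/17)^4<3$ for $H\ge4$. So $x(T_n+2d)\ge e^{-14}H$: the drain slows down with the level, and a fixed fraction stays in the tank. In phase B, $\dot x\ge-x$, so the leak is at least $e^{-14}H(1-e^{-r/2})$. The pipe is empty at $T_n$ and at $T_{n+1}$, so $x(T_{n+1})-H\le p(r+2d)-e^{-14}H(1-e^{-r/2})$, which is negative for large $H$. This cycle then loses content. The maximum $M$ remembers the height $H$ until the tank is empty.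

## 7. Arbitrary superlinear growth and arbitrarily strong dissipation: proof of Theorem 3

In Theorem 1 there is freedom in $a$ and $K$, coupled only by (1). Part (a) uses a slowly growing $K$, part (b) a fast growing $a$.

**Step 1: part (a), choice of $K$.** We need a Lipschitz, nondecreasing, unbounded $K$ with $mK(m)$ below $\omega(m)$ up to a linear term. For $R\in\mathbb R$ put
$$k(R)=\inf_{S\ge\max\{R,1\}}\frac{\omega(S)}S,\qquad K_1(R)=\inf_{S\in\mathbb R}\big(k(S)+|R-S|\big),\qquad K=1+K_1 .$$
The function $k$ is nonnegative, nondecreasing and tends to $\infty$. As an infimum of $1$-Lipschitz functions that is bounded below, $K_1$ is $1$-Lipschitz. Writing $K_1(R)=\inf_\tau(k(R+\tau)+|\tau|)$ shows that it is nondecreasing, and $S=R$ shows $0\le K_1\le k$. It is unbounded: for $R\ge0$, either $S\ge R/2$ and $k(S)\ge k(R/2)$, or $S<R/2$ and $|R-S|>R/2$, so $K_1(R)\ge\min\{k(R/2),R/2\}$.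

**Step 2: part (a), choice of $a$.** Condition (1) now dictates a slow $a$. For $s\ge0$ put
$$a(s)=\frac s{1+s}\min\{s,\ K(s/4)^{1/4}\},$$
extended oddly. Since $K\ge1$ is Lipschitz, $K^{1/4}$ is Lipschitz, and $a$ is locally Lipschitz. It is the product of a strictly increasing function and a nondecreasing function that is positive for $s>0$, so it is strictly increasing. It is unbounded because $K$ is. Also $a(s)\le s$ for $s\ge0$, and $a(4m)\le K(m)^{1/4}$, so Theorem 1 applies to $\Sigma(a,K)$.

**Step 3: part (a), growth.** Both $q_0$ and $q_{-r}$ lie in $[0,\|\varphi\|K(\|\varphi\|)]$, so their difference has modulus at most $\|\varphi\|K(\|\varphi\|)$, and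
$$|f(\varphi,v)|\le2\|\varphi\|+\|\varphi\|K(\|\varphi\|)+2|v|.$$
For $m\ge1$, $mK(m)\le m+mk(m)\le m+\omega(m)$. For $m\le1$, $mK(m)\le1+k(1)$. So $|f(\varphi,v)|\le\omega(\|\varphi\|)+C(1+\|\varphi\|)+2|v|$ with $C=\max\{3,1+k(1)\}$.

**Step 4: part (b).** We need $a(s/2)\ge\hat\alpha(s)$ for $s\ge1$. Put $a(s)=2s\int_s^{s+1}\hat\alpha(2\tau)\,d\tau$ for $s\ge0$, extended oddly. It is locally Lipschitz, strictly increasing and unbounded, and for $s\ge\tfrac12$ we have $a(s)\ge2s\,\hat\alpha(2s)\ge\hat\alpha(2s)$. Put $K(m)=(1+a(4m))^4$, which is nondecreasing, locally Lipschitz, $\ge1$, and satisfies (1). Theorem 1 gives a non-ISS system with (3) and $\alpha(s)=a(s/2)\ge\hat\alpha(s)$ for $s\ge1$. $\blacksquare$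

## 8. Linear growth excludes thin spikes: proof of Theorem 2

We return to the argument that stopped in Section 4. With linear growth the speed of $x$ is at most a constant times $\|x_t\|$. This still does not bound the speed by the size of the current peak: on a period where $|x|$ is much smaller than on the previous one, the old large values can drive $x$ fast, and the current peak may be thin. The remedy is to count. In one period the size can rise at most by a fixed factor $\Lambda$, so a fall by more than $\Lambda^3$ must be compensated by more than three rises if the size is to stay above a threshold. Hence at most about a quarter of the periods have a steep fall. On the others the peak is thick and dissipation is guaranteed.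

**Step 1: normalization.** The constant term in the growth bound must go, since we want estimates near $0$. We claim that there are $L>0$ and $\sigma\in\mathcal K$ with
$$|f(\varphi,v)|\le L\|\varphi\|+\sigma(|v|). \tag{13}$$
Let $\ell>0$ be a Lipschitz constant of $f$ on $\{\|\varphi\|\le1,\ |v|\le1\}$, with respect to $\|\varphi\|+|v|$. Put $L=\ell+2C+\tilde\sigma(1)$ and $\sigma(s)=s\big(\ell+C+\int_s^{s+1}\tilde\sigma\big)$, which is in $\mathcal K$.

- If $\|\varphi\|\le1$ and $|v|\le1$, then $|f|\le\ell\|\varphi\|+\ell|v|$ because $f(0,0)=0$.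
- If $\|\varphi\|>1\ge|v|$, then $|f|\le C(1+\|\varphi\|)+\tilde\sigma(1)\le(2C+\tilde\sigma(1))\|\varphi\|$.
- If $|v|>1$, then $|f|\le C\|\varphi\|+C+\tilde\sigma(|v|)\le C\|\varphi\|+\sigma(|v|)$.

**Step 2: set-up and one-period growth.** Solutions are global by Lemma 4. To estimate $x(t)$ we may replace $u$ by $0$ after time $t$ without changing $x$ on $[0,t]$. So assume $U:=\|u\|_{[0,\infty)}<\infty$; at the end $U$ is replaced by $\|u\|_{[0,t]}$. Put
$$M_j=\|x_{j\Delta}\|\quad(j\ge0),\qquad I_j=[(j-1)\Delta,j\Delta],$$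
so $M_j=\max_{I_j}|x|$. For $t\in I_{j+1}$ let $m(t)=\max_{[(j-1)\Delta,t]}|x|$. Then $\|x_s\|\le m(s)$ for $s\in I_{j+1}$, and (13) gives $m(t)\le M_j+\int_{j\Delta}^t(Lm(s)+\sigma(U))\,ds$. By Gronwall,
$$M_{j+1}\le e^{L\Delta}\big(M_j+\Delta\sigma(U)\big). \tag{14}$$
Define
$$\Lambda=2e^{L\Delta},\qquad\eta=\frac1{2(L\Lambda^3+1/\Delta)}\le\frac\Delta2,\qquad A(\rho)=\eta\,\alpha(\rho/2),$$
$$\chi(U)=\max\{\Delta\sigma(U),\ 2\alpha^{-1}(4\Delta\gamma(U)/\eta)\},\qquad\chi\in\mathcal K .$$
The choice of $\chi$ means: if $\rho\ge\chi(U)$, then $\rho\ge\Delta\sigma(U)$ and $A(\rho)\ge4\Delta\gamma(U)$. Above the threshold, one guaranteed loss $A(\rho)$ pays for four periods of input.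

**Step 3: the counting estimate.** Let $\rho\ge\chi(U)$, $\rho>0$, and $M_i,\dots,M_{i+N}\ge\rho$ with $N\ge0$. We claim
$$V(x_{(i+N)\Delta})\le V(x_{i\Delta})+\frac{A(\rho)}4N_0-\frac{A(\rho)}2N,\qquad N_0:=\frac{\log(M_i/\rho)}{\log\Lambda}. \tag{15}$$
By a time shift take $i=0$. For $1\le j\le N$ let $\xi_j=\log(M_j/M_{j-1})/\log\Lambda$. By (14) and $M_{j-1}\ge\rho\ge\Delta\sigma(U)$ we have $M_j\le\Lambda M_{j-1}$, so $\xi_j\le1$. Call $j$ bad if $\xi_j<-3$, and good otherwise. Let $B$ be the number of bad indices. Since $M_N\ge\rho$,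
$$-N_0\le\frac{\log(M_N/M_0)}{\log\Lambda}=\sum_{j=1}^N\xi_j\le(N-B)-3B,$$
so $B\le(N+N_0)/4$, and there are at least $(3N-N_0)/4$ good indices.

Let $j$ be good, so $M_{j-1}\le\Lambda^3M_j$. For a.e. $t\in I_j$ the window $[t-\Delta,t]$ lies in $I_{j-1}\cup I_j$, and $\sigma(U)\le\rho/\Delta\le M_j/\Delta$, so
$$|\dot x(t)|\le L\max\{M_{j-1},M_j\}+\sigma(U)\le(L\Lambda^3+1/\Delta)M_j=\frac{M_j}{2\eta}.$$
Choose $t^*\in I_j$ with $|x(t^*)|=M_j$. Then $|x|\ge M_j/2$ on $I_j\cap[t^*-\eta,t^*+\eta]$. This set has length at least $\eta$, because one of the two ends of $I_j$ is at distance at least $\Delta/2\ge\eta$ from $t^*$. Hence $\int_{I_j}\alpha(|x|)\ge\eta\,\alpha(M_j/2)\ge A(\rho)$.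

Insert this in (8), using $\Delta\gamma(U)\le A(\rho)/4$:
$$V(x_{N\Delta})\le V(x_0)+N\Delta\gamma(U)-A(\rho)\frac{3N-N_0}4\le V(x_0)+\frac{A(\rho)}4N-\frac{A(\rho)}4(3N-N_0).$$
The right-hand side is that of (15).

**Step 4: overshoot.** We show that once a whole period is below the threshold, the solution stays below a function of the threshold. Let
$$g(\rho)=\max\Big\{\Lambda\rho,\ \underline\alpha^{-1}\big(\bar\alpha(\Lambda\rho)+\tfrac12A(\rho)\big)\Big\},\qquad g\in\mathcal K_\infty .$$
Claim: if $\rho\ge\chi(U)$, $\rho>0$ and $M_i\le\rho$, then $|x(t)|\le g(\rho)$ for all $t\ge i\Delta$. Let $t\in[j\Delta,(j+1)\Delta]$ with $j\ge i$, and let $l\in[i,j]$ be the last index with $M_l\le\rho$.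

- If $l=j$, then (14) gives $|x(t)|\le M_{j+1}\le e^{L\Delta}(\rho+\Delta\sigma(U))\le\Lambda\rho$.
- If $l<j$, then $M_{l+1},\dots,M_j>\rho$, and $M_{l+1}\le\Lambda\rho$ by (14). So (15), started at $l+1$, has $N_0\le1$, and $V(x_{j\Delta})\le V(x_{(l+1)\Delta})+A(\rho)/4\le\bar\alpha(\Lambda\rho)+A(\rho)/4$. By (8) from time $j\Delta$ to $t$, $V(x_t)\le V(x_{j\Delta})+\Delta\gamma(U)\le\bar\alpha(\Lambda\rho)+A(\rho)/2$. Since $\underline\alpha(|x(t)|)\le V(x_t)$, the claim follows.

**Step 5: global bound.** Let $R=\|x_0\|=M_0$. Apply Step 4 with $i=0$ and $\rho=\max\{R,\chi(U)\}$: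
$$|x(t)|\le\max\{g(R),\ g(\chi(U))\}\qquad(t\ge0). \tag{16}$$
If $\rho=0$, then $x_0=0$ and $U=0$, so $x\equiv0$ and (16) holds too.

**Step 6: uniform attraction.** Now we bound the time needed to fall below a level $e>0$. Let $\rho=\max\{e,\chi(U)\}$, and write $\log^+s=\max\{0,\log s\}$ with $\log^+0=0$. If $M_0,\dots,M_N\ge\rho$, then (15) and $V\ge0$ give
$$N\le\frac{2\bar\alpha(R)}{A(\rho)}+\frac{\log(R/\rho)}{2\log\Lambda}\le\frac{2\bar\alpha(R)}{A(e)}+\frac{\log^+(R/e)}{2\log\Lambda}.$$
Hence some $M_j\le\rho$ with
$$j\Delta\le\tau(R,e):=\Delta\Big(2+\frac{2\bar\alpha(R)}{A(e)}+\frac{\log^+(R/e)}{2\log\Lambda}\Big),$$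
and by Step 4
$$|x(t)|\le\max\{g(e),\ g(\chi(U))\}\qquad\text{for all }t\ge\tau(R,e). \tag{17}$$
The time $\tau$ does not depend on $U$.

**Step 7: assembling $\beta$.** It remains to turn (16) and (17) into one $\mathcal{KL}$ bound. With $\inf\emptyset=\infty$ put
$$b(R,t)=\min\big\{g(R),\ \inf\{g(e):e>0,\ \tau(R,e)\le t\}\big\}\quad(t\ge0),\qquad b(R,t)=g(R)\quad(t<0).$$
By (16) and (17), $|x(t)|\le\max\{b(R,t),g(\chi(U))\}$ for $t\ge0$. Since $\tau$ is nondecreasing in $R$, $b$ is nondecreasing in $R$. It is nonincreasing in $t$ and at most $g(R)$. As $\tau(R,e)<\infty$ for each $e>0$, $b(R,t)\to0$ as $t\to\infty$. But $b$ need not be continuous, so we average: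
$$\beta(R,t)=Re^{-t}+\int_1^2\int_{t-1}^tb(\lambda R,s)\,ds\,d\lambda .$$
The integrals make sense, since $b$ is monotone in $s$ and the inner integral is monotone in $\lambda$. We check the properties.

- $\beta\ge b$ for $t\ge0$, because $b(\lambda R,s)\ge b(R,t)$ for $\lambda\ge1$, $s\le t$.
- In $R$: $\beta(\cdot,t)$ is strictly increasing because of the term $Re^{-t}$. For $R>0$ the second term equals $\frac1R\int_R^{2R}\big(\int_{t-1}^tb(\rho,s)\,ds\big)d\rho$, which is continuous in $R$. At $R=0$ we have $\beta(0,t)=0$, and $\beta(R,t)\le R+g(2R)\to0$ as $R\to0$. So $\beta(\cdot,t)\in\mathcal K$.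
- In $t$: the inner integral is continuous and nonincreasing in $t$, tends to $0$, and is at most $g(2R)$. By dominated convergence the same continuity and limit hold for $\beta(R,\cdot)$, which is also nonincreasing.
- Jointly: at $(R_0,t_0)$ with $R_0>0$, pick $R_1<R_0<R_2$ with $\beta(R_i,t_0)$ close to $\beta(R_0,t_0)$. Then $\beta(R_1,t)\le\beta(R,t)\le\beta(R_2,t)$ for $R\in[R_1,R_2]$, and continuity of $\beta(R_i,\cdot)$ at $t_0$ gives joint continuity. At $R_0=0$ use $\beta(R,t)\le R+g(2R)$.

So $\beta\in\mathcal{KL}$. Put $\mu=g\circ\chi\in\mathcal K$ and replace $U$ by $\|u\|_{[0,t]}$, as explained in Step 2: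
$$|x(t)|\le\max\{\beta(\|x_0\|,t),\ \mu(\|u\|_{[0,t]})\}.$$
The system is ISS. The converse, from ISS to (3), was derived in Section 2 from the theorem of Karafyllis et al., so the equivalence of the conjecture holds for every system of the class with linear growth in the sense of Theorem 2. $\blacksquare$
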